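\title{Rotating a Ces\`aro hypercyclic operator can change its universal vectors}

\begin{abstract}
An operator $T$ is Ces\`aro hypercyclic if the Ces\`aro means of some orbit are dense; on a Banach space this happens exactly when some weighted orbit $\{T^nx/n\}$ is dense. We answer in the negative the question whether, for $|\lambda|=1$, the operator $\lambda T$ is again Ces\`aro hypercyclic with the same vectors of dense weighted orbit. For one explicit bilateral weighted shift $T$ on $\ell^2(\mathbb Z)$ and every unimodular $\lambda\ne1$, neither of the two sets of vectors contains the other. On a suitable normed space, $\lambda T$ even fails to be Ces\`aro hypercyclic. The two sets do coincide when $T$ is hypercyclic; among invertible bilateral weighted shifts they coincide only then; and for a fixed vector the exceptional $\lambda$ form a null, meager set.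
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$ and $\mathbb T=\{\nu\in\mathbb K:|\nu|=1\}$, so that $\mathbb T=\{1,-1\}$ in the real case. Topological vector spaces are Hausdorff and over $\mathbb K$, operators are continuous and linear, and polynomials have coefficients in $\mathbb K$. For a sequence $\{S_n\}$ of operators on a space $X$, let $\operatorname{HC}(\{S_n\})$ be the set of $x\in X$ such that $\{S_nx:n\ge1\}$ is dense in $X$.

There are three natural ways to ask whether the iterates of an operator $T$ fill the space. One can look at the orbit itself: $T$ is \emph{hypercyclic} if $\operatorname{HC}(T):=\operatorname{HC}(\{T^n\})$ is nonempty. One can look at averages along the orbit: $T$ is \emph{Ces\`aro hypercyclic} if, for some $x$, the Ces\`aro means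
\[
M_n(T)x=\frac{I+T+\dots+T^{n-1}}{n}\,x,\qquad n=1,2,\dots,
\]
are dense. And one can look at the \emph{weighted orbit} $Tx,\ T^2x/2,\ T^3x/3,\dots$; we put
\[
\mathcal U(T)=\operatorname{HC}(\{T^n/n\})
\]
and call its elements the \emph{universal vectors} of $T$. The last two notions are linked by the identity $(T-I)M_n(T)=(T^n-I)/n$: by a theorem of Le\'on-Saavedra, an operator $T$ on a Banach space is Ces\`aro hypercyclic if and only if $\mathcal U(T)\ne\emptyset$ (see Lemma~\ref{lem:cesaro}). The following question is posed in \cite{problem}.

\medskip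
\noindent\textbf{Question.} \emph{Let $T$ be a Ces\`aro hypercyclic operator on an infinite-dimensional topological vector space. Is it true that, for every $\lambda\in\mathbb T$, the operator $\lambda T$ is Ces\`aro hypercyclic and $\mathcal U(\lambda T)=\mathcal U(T)$?}
\medskip

The set $\mathcal U(\lambda T)$ concerns the sequence $\lambda^nT^nx/n$, whose phase turns with $n$; a constant factor $\lambda$ would change nothing. One expects the answer yes. For unweighted orbits on Banach spaces, $\operatorname{HC}(\lambda T)=\operatorname{HC}(T)$ \cite{LM,Ansari}, and the weights $1/n$ vary so slowly that they hardly seem to matter over short stretches of an orbit. Nevertheless the answer is no.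

Let $(e_j)_{j\in\mathbb Z}$ be the standard basis of $\ell^2(\mathbb Z)$. An \emph{invertible bilateral shift} is an operator $Te_j=w_je_{j-1}$ on $\ell^2(\mathbb Z)$ with $0<\inf w_j\le\sup w_j<\infty$. Our example has the weights
\begin{equation}\label{eq:shift}
w_j=1\quad(j\le0),\qquad w_j=\Big(\frac{j+1}{j}\Big)^2\quad(j\ge1).
\end{equation}
Since all $w_j\ge1$, we have $\|Tx\|\ge\|x\|$; no orbit of a nonzero vector approaches $0$, and this shift is not hypercyclic.

\begin{theorem}\label{thm:hilbert}
Let $T$ be the shift \eqref{eq:shift} on $\ell^2(\mathbb Z)$. Then $T$ and all $\lambda T$, $\lambda\in\mathbb T$, are Ces\`aro hypercyclic, and for every $\lambda\in\mathbb T\setminus\{1\}$,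
\[
\mathcal U(T)\not\subset\mathcal U(\lambda T)\qquad\text{and}\qquad\mathcal U(\lambda T)\not\subset\mathcal U(T).
\]
\end{theorem}

This refutes the second half of the assertion on a Hilbert space. In the generality of the question the first half fails too.

\begin{theorem}\label{thm:normed}
Let $T$ be the shift \eqref{eq:shift} and let $\lambda\in\mathbb T\setminus\{1\}$. There is $x\in\ell^2(\mathbb Z)$ such that $X_0=\{p(T)x:p\text{ polynomial}\}$ is a dense, hence infinite-dimensional, $T$-invariant subspace of $\ell^2(\mathbb Z)$ and, for the $\ell^2$-norm on $X_0$, the bounded operator $T_0=T|_{X_0}$ is Ces\`aro hypercyclic, $\lambda T_0$ is not Ces\`aro hypercyclic, and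
\[
\mathcal U(T_0)=X_0\setminus\{0\},\qquad\mathcal U(\lambda T_0)=\emptyset .
\]
\end{theorem}

The space $X_0$ is not complete. We do not settle whether, on a complete space, $\lambda T$ must be Ces\`aro hypercyclic for every $\lambda\in\mathbb T$. Three further results locate the counterexample.

\begin{theorem}\label{thm:hyp}
If $T$ is a hypercyclic operator on a Banach space, then $\mathcal U(T)=\mathcal U(\lambda T)$ for all $\lambda\in\mathbb T$.
\end{theorem}

\begin{theorem}\label{thm:shifts}
Let $T$ be an invertible bilateral shift on $\ell^2(\mathbb Z)$ that is Ces\`aro hypercyclic. Then every $\lambda T$, $\lambda\in\mathbb T$, is Ces\`aro hypercyclic, and the following are equivalent: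
\begin{itemize}
\item[(a)] $T$ is hypercyclic;
\item[(b)] $\mathcal U(T)=\mathcal U(\lambda T)$ for all $\lambda\in\mathbb T$;
\item[(c)] $\mathcal U(T)=\mathcal U(\lambda T)$ for some $\lambda\in\mathbb T\setminus\{1\}$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:ae}
Let $T$ be an operator on a complex metrizable topological vector space $X\ne\{0\}$ and let $x\in\mathcal U(T)$. Then $\{\lambda\in\mathbb T:x\notin\mathcal U(\lambda T)\}$ is Lebesgue-null and meager in $\mathbb T$.
\end{theorem}

One observation explains both the positive and the negative results. For fixed $k$ and large $n$,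
\[
\frac{T^{n+k}}{n+k}\approx T^k\circ\frac{T^n}{n},\qquad\text{not}\qquad\frac{T^k}{k}\circ\frac{T^n}{n}.
\]
So after a weighted orbit has come close to a vector $y$, it follows the \emph{unweighted} orbit of $y$. If $T$ is hypercyclic, a single approach to a hypercyclic vector carries the weighted orbit everywhere, whatever the phase at the moment of approach (Section~\ref{sec:positive}). If $T$ is not hypercyclic, there may be an open set $A$ which every unweighted orbit meets at most once, even when phases are allowed (Section~\ref{sec:wandering}). One can then build a universal vector block by block, timing each block so that at its one chance to enter $A$ the rotated orbit carries the wrong phase (Section~\ref{sec:construction}). Theorems~\ref{thm:hilbert} and~\ref{thm:shifts} take a ball for $A$ (Section~\ref{sec:hilbert}); Theorem~\ref{thm:normed} needs an unbounded set adapted to all polynomials at once (Section~\ref{sec:normed}).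

\section{Weighted orbits and their limit points}\label{sec:basics}

In this section $X\ne\{0\}$ is a metrizable topological vector space and $T$ an operator on $X$. Such a space has a translation-invariant metric, and it has no isolated points, since $x+tv\to x$ as $t\to0$. Hence a dense set stays dense when finitely many points are removed, and we obtain three facts used throughout.
\begin{itemize}
\item[(D1)] If a sequence $(z_n)$ is dense, every nonempty open set contains $z_n$ for infinitely many $n$, and every point is the limit of a subsequence $(z_{n_i})$, $n_i\to\infty$.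
\item[(D2)] If $(z_n)$ is dense and $z_n-z_n'\to0$, then $(z_n')$ is dense, by (D1).
\item[(D3)] If $S$ is an operator with dense range and $ST=TS$, then $S\,\mathcal U(T)\subset\mathcal U(T)$: a continuous map with dense range sends dense sets to dense sets, and $T^nSx/n=S(T^nx/n)$.
\end{itemize}

For Banach spaces the next lemma is the theorem of Le\'on-Saavedra. We need it on the incomplete space $X_0$ as well, so we give the proof.

\begin{lemma}\label{lem:cesaro}
$T$ is Ces\`aro hypercyclic if and only if $\mathcal U(T)\ne\emptyset$.
\end{lemma}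

\begin{proof}
If $x\in\mathcal U(T)$, then $M_n(T)(T-I)x=T^nx/n-x/n$ is dense by (D2). Conversely, let $(M_n(T)y)$ be dense and let $R$ be the closure of the range of $T-I$. Since $T^j-I=(T-I)(I+\dots+T^{j-1})$, we have $M_n(T)y-y=\frac1n\sum_{j<n}(T^j-I)y\in R$. The closed set $y+R$ contains a dense sequence, so $R=X$. Thus $T-I$ has dense range, the sequence $(T-I)M_n(T)y=T^ny/n-y/n$ is dense, and $y\in\mathcal U(T)$ by (D2).
\end{proof}

Let $\Omega(T,x)$ be the set of limits of subsequences $T^{n_i}x/n_i$, $n_i\to\infty$. It lies in the closure of the weighted orbit, so by (D1)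
\begin{equation}\label{eq:omega}
x\in\mathcal U(T)\iff\Omega(T,x)=X\iff\Omega(T,x)\text{ is dense in }X .
\end{equation}
The observation from the introduction takes the following form.

\begin{lemma}\label{lem:invariant}
$T\,\Omega(T,x)\subset\Omega(T,x)$.
\end{lemma}

\begin{proof}
If $T^{n_i}x/n_i\to y$, then $\dfrac{T^{n_i+1}x}{n_i+1}=\dfrac{n_i}{n_i+1}\,T\Big(\dfrac{T^{n_i}x}{n_i}\Big)\to Ty$.
\end{proof}

\section{When rotation preserves universal vectors}\label{sec:positive}

Theorem~\ref{thm:hyp} rests on the equality $\operatorname{HC}(T)=\operatorname{HC}(\lambda T)$ for an operator $T$ on a Banach space and $\lambda\in\mathbb T$. For complex scalars this is the theorem of Le\'on-Saavedra and M\"uller \cite{LM}. For real scalars and $\lambda=-1$ it follows from Ansari's theorem \cite{Ansari} that $T$ and $T^2$ have the same hypercyclic vectors: $\operatorname{HC}(T)=\operatorname{HC}(T^2)=\operatorname{HC}((-T)^2)=\operatorname{HC}(-T)$.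

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]
Let $x\in\mathcal U(T)$ and $y\in\operatorname{HC}(T)$. By \eqref{eq:omega} there are $n_i\to\infty$ with $T^{n_i}x/n_i\to y$, and since $\mathbb T$ is compact we may assume $\lambda^{n_i}\to\mu\in\mathbb T$. Then $\mu y\in\Omega(\lambda T,x)$, and by Lemma~\ref{lem:invariant} the set $\Omega(\lambda T,x)$ contains the whole orbit $\{(\lambda T)^k\mu y:k\ge1\}$. We do not control $\mu$, but we need not: $\mu y$ is hypercyclic for $T$, hence for $\lambda T$. So $\Omega(\lambda T,x)$ is dense and $x\in\mathcal U(\lambda T)$. The operator $\lambda T$ is hypercyclic too, and the same argument applied to $\lambda T$ and $\bar\lambda$ gives $\mathcal U(\lambda T)\subset\mathcal U(T)$.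
\end{proof}

For Theorem~\ref{thm:ae} the vector is fixed and $\lambda$ varies. It suffices that $\lambda^n$ be close to $1$ for some of the infinitely many times $n$ at which the weighted orbit visits a given open set. We use Weyl's theorem: if $n_1<n_2<\cdots$ are positive integers, then for almost every $\lambda$ in the unit circle the sequence $(\lambda^{n_k})_k$ is equidistributed, that is, for every arc $I$ the proportion of $k\le K$ with $\lambda^{n_k}\in I$ tends to the normalized length of $I$ as $K\to\infty$. In particular the sequence enters every arc of positive length.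

\begin{proof}[Proof of Theorem~\ref{thm:ae}]
The space $X$ is metrizable and separable, so it has a countable base $(U_j)$ of nonempty open sets. Continuity of $(\mu,v)\mapsto\mu v$ at a point $(1,u)$ with $u\in U_j$ gives a nonempty open set $O_j$ and $\varepsilon_j>0$ such that $\mu O_j\subset U_j$ whenever $|\mu-1|<\varepsilon_j$. By (D1) the set $S_j=\{n:T^nx/n\in O_j\}$ is infinite. Let
\[
G_j=\{\lambda\in\mathbb T:|\lambda^n-1|<\varepsilon_j\text{ for some }n\in S_j\}.
\]
This set is open. It is dense, because for each $n\in S_j$ it contains the $n$th roots of unity, which meet every arc longer than $2\pi/n$, and $S_j$ is unbounded. It has full measure by Weyl's theorem applied to $S_j$. If $\lambda\in\bigcap_jG_j$, then for each $j$ there is $n$ with $\lambda^nT^nx/n\in U_j$, so $x\in\mathcal U(\lambda T)$. The exceptional set lies in $\bigcup_j(\mathbb T\setminus G_j)$, a countable union of closed, nowhere dense null sets.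
\end{proof}

These two proofs tell us what a counterexample must look like: the operator cannot be hypercyclic, and for complex scalars the vector must be tailored to $\lambda$. By Theorem~\ref{thm:hilbert}, every $\lambda\ne1$ does occur in an exceptional set for one and the same operator on a Hilbert space, with $x$ depending on $\lambda$.

\section{Weighted shifts and wandering sets}\label{sec:wandering}

From now on $X=\ell^2(\mathbb Z)$, the coordinates of $u\in X$ are $u_j$, and $B(b,r)$ is the open ball with center $b$ and radius $r$. Let $T$ be an invertible bilateral shift with weights $w_j$; all powers $T^c$, $c\in\mathbb Z$, are bounded, and $T^c$ translates supports by $-c$. For $n\ge1$ put $W_n=w_1\cdots w_n$ and $L_n=w_0w_{-1}\cdots w_{-n+1}$. Then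
\[
T^ne_0=L_ne_{-n},\qquad T^{-n}e_0=W_n^{-1}e_n,\qquad (T^nu)_0=W_nu_n,\qquad (T^nu)_{-n}=L_nu_0 .
\]
Thus $W_n$ is the gain of mass that arrives at the origin from the right, and $L_n$ the gain of mass that leaves to the left. For the shift \eqref{eq:shift}, $W_n=(n+1)^2$ and $L_n=1$.

\subsection*{Rotations are similar to the shift}
For $\lambda\in\mathbb T$ let $D_\lambda e_j=\lambda^{-j}e_j$, a surjective isometry. From $D_\lambda TD_\lambda^{-1}e_j=\lambda^{j}\lambda^{-(j-1)}w_je_{j-1}$ we get $D_\lambda TD_\lambda^{-1}=\lambda T$, and therefore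
\begin{equation}\label{eq:similar}
D_\lambda\,\mathcal U(\nu T)=\mathcal U(\lambda\nu T)\qquad(\lambda,\nu\in\mathbb T).
\end{equation}
So on $\ell^2(\mathbb Z)$ the sets $\mathcal U(T)$ and $\mathcal U(\lambda T)$ are isometric copies of each other, and the only issue is whether they are equal.

\subsection*{The growth condition}
We say that $T$ satisfies \emph{condition} (C) if there are $N_i\to\infty$ with $L_{N_i}/N_i\to0$ and $N_i/W_{N_i}\to0$. Each $e_j$ is a multiple of $T^{-j}e_0$, and $\|T^{\pm N+c-j}e_0\|\le\|T^{c-j}\|\,\|T^{\pm N}e_0\|$. Hence (C) gives, for every finitely supported $y$ and every $c\in\mathbb Z$,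
\begin{equation}\label{eq:decay}
\|T^{N_i+c}y\|/N_i\to0,\qquad N_i\|T^{-N_i+c}y\|\to0 .
\end{equation}
The second limit says that the \emph{block} $N_iT^{-N_i}y$, which $T^{N_i}/N_i$ maps to $y$, is small; the first says that the weighted orbit forgets old blocks. The shift \eqref{eq:shift} satisfies (C) with $N_i=i$: the division by $n$ kills the mass on the left, which the unweighted orbit keeps forever.

\subsection*{Returns to a ball}
Two coordinates decide whether a multiple of $T^n$ can bring a vector near $e_0$ back near $e_0$.

\begin{lemma}\label{lem:two}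
Let $0<r<1$, $n\ge1$ and $c\in\mathbb K$. If $u$ and $cT^nu$ both lie in $B(e_0,r)$, then $|c|W_n>(1-r)/r$ and $|c|L_n<r/(1-r)$.
\end{lemma}

\begin{proof}
Coordinate $0$ of $cT^nu$ gives $|c|W_n|u_n|>1-r$, while $|u_n|<r$. Coordinate $-n$ gives $|c|L_n|u_0|<r$, while $|u_0|>1-r$.
\end{proof}

\begin{definition}
Let $\Gamma=\{(\theta,m)\in\mathbb T\times\mathbb Z:m\ne0\text{ or }|\theta-1|\ge1\}$. A set $A\subset X$ is \emph{strongly wandering} for $T$ if $A\cap\theta T^mA=\emptyset$ for all $(\theta,m)\in\Gamma$.
\end{definition}

In words: a two-sided orbit, with arbitrary phases attached, meets $A$ at one time at most, and two phases that work at that time are at distance less than $1$. The set $\Gamma$ is invariant under $(\theta,m)\mapsto(\bar\theta,-m)$. A strongly wandering set does not contain $0$, since $T0=0$. If $T$ is hypercyclic, no nonempty open set is strongly wandering, since by (D1) a dense orbit visits it infinitely often.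

\begin{lemma}\label{lem:ball}
Let $0<r<1/3$ and suppose that no $n\ge1$ satisfies both $W_n>(1-r)/r$ and $L_n<r/(1-r)$. Then $B(e_0,r)$ is strongly wandering. In particular, $B(e_0,1/4)$ is strongly wandering for the shift \eqref{eq:shift}.
\end{lemma}

\begin{proof}
Let $u$ and $\theta T^mu$ lie in $B(e_0,r)$. Exchanging the two vectors replaces $(\theta,m)$ by $(\bar\theta,-m)$, so we may assume $m\ge0$. Lemma~\ref{lem:two} with $c=\theta$ excludes $m\ge1$. If $m=0$, then $|\theta-1|\,|u_0|\le|\theta u_0-1|+|u_0-1|<2r$ and $|u_0|>1-r$, so $|\theta-1|<2r/(1-r)<1$. Thus $(\theta,m)\notin\Gamma$. For the shift \eqref{eq:shift} and $r=1/4$, the inequality $L_n<1/3$ never holds.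
\end{proof}

\begin{example}\label{ex:parity}
Let $T$ be the shift \eqref{eq:shift}, $\lambda=-1$ and $A=B(e_0,1/4)$. We want $T^nx/n$ to approach every target while $(-T)^nx/n$ stays out of $A$. To approach a finitely supported target $y$ at a time $n$, we add to $x$ the block $nT^{-n}y$, which is small because $nT^{-n}e_0=n(n+1)^{-2}e_n$. At time $n+m$ this block contributes to the rotated weighted orbit the vector
\[
(-1)^{n+m}\,\frac{n}{n+m}\,T^my .
\]
For $|m|$ small compared with $n$ the fraction is nearly $1$, so we need $(-1)^{n+m}T^my\notin A$ for all $m$, and what we can choose is the parity of $n$.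

For $y=e_0$ and $m\ne0$ the vector $T^my$ is a multiple of $e_{-m}$, at distance at least $1$ from $e_0$. Only $m=0$ is dangerous, and odd $n$ gives $-e_0\notin A$. For $y=-e_0$ we need $n$ even. For $y=e_{-1}$ the dangerous shift is $m=-1$, where $T^{-1}e_{-1}=e_0$; we need $n-1$ odd. The real threat is a target with two dangerous shifts that demand opposite parities. Try $y=e_0+\frac1{36}e_5\in A$, which demands $n$ odd. Here $T^5y=e_0+e_{-5}$. If this vector were in $A$, it would demand $n+5$ odd, and no $n$ would do. It is not in $A$, because the old mass survives at $-5$ with factor $L_5=1$. For a shift with $W_5$ large and $L_5$ small the target $e_0+W_5^{-1}e_5$ does produce the conflict. For our shift, Lemma~\ref{lem:ball} says that a target has at most one dangerous pair (sign, $m$), so one of any two consecutive times is safe.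
\end{example}

\section{A universal vector whose rotated orbit avoids a wandering set}\label{sec:construction}

Two things remain to be done beyond Example~\ref{ex:parity}: for general $\lambda$, parity must be replaced by a step $d$ that turns the phase far enough; and we must show that a limit point of the rotated orbit is produced by a single block. For Theorem~\ref{thm:normed} we treat the vectors $p(T)x$ along with $x$.

\begin{proposition}\label{prop:main}
Let $T$ be an invertible bilateral shift satisfying \textup{(C)}, let $A$ be strongly wandering for $T$, and let $\lambda\in\mathbb T\setminus\{1\}$. There is $x\in X$ such that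
\begin{itemize}
\item[(i)] $x\in\mathcal U(T)$;
\item[(ii)] if $p\ne0$ is a polynomial and $V$ is an open set with $p(T)^{-1}(V)\subset A$, then $\Omega(\lambda T,p(T)x)\cap V=\emptyset$; so $p(T)x\notin\mathcal U(\lambda T)$ if $V\ne\emptyset$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $(y_k)_{k\ge1}$ be a dense sequence of finitely supported vectors, and let $1\le s_1<s_2<\cdots$ be integers with $\operatorname{supp}y_k\subset[-s_k,s_k]$.

\emph{Step 1: safe times.} There is $d\ge1$ with $|\lambda^d-1|\ge1$; this is where $\lambda\ne1$ is used. Indeed, write $\lambda=e^{i\alpha}$ with $0<|\alpha|\le\pi$ and note that $|e^{i\beta}-1|=2|\sin(\beta/2)|\ge1$ for $\pi/3\le|\beta|\le\pi$. If $|\alpha|\ge\pi/3$ take $d=1$; otherwise take the least $d$ with $d|\alpha|\ge\pi/3$, for which $d|\alpha|<2\pi/3$. Call $n\ge1$ \emph{safe for $y_k$} if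
\[
\lambda^{n+m}T^my_k\notin A\qquad\text{for all }m\in\mathbb Z .
\]
For every $n\ge1$, one of $n$ and $n+d$ is safe for $y_k$. Otherwise $u=\lambda^{n+m}T^my_k$ and $u'=\lambda^{n+d+m'}T^{m'}y_k$ lie in $A$ for some $m,m'$, and $u'=\lambda^{d+m'-m}T^{m'-m}u$. As $A$ is strongly wandering, $m'=m$ and $|\lambda^d-1|<1$, which is false.

\emph{Step 2: choice of the times.} Put $n_0=0$. We choose inductively times $n_k$, safe for $y_k$, such that
\begin{itemize}
\item[(T1)] $n_k-n_{k-1}>8ks_k$;
\item[(T2)] $n_j\|T^{n_k-n_j}y_j\|\le2^{-k-j}n_k$ for $1\le j<k$;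
\item[(T3)] $n_k\|T^{n_i-n_k}y_k\|\le2^{-k}$ for $0\le i<k$.
\end{itemize}
To do so, take $(N_i)$ from (C) and let $N_i^*\in\{N_i,N_i+d\}$ be safe for $y_k$. Since \eqref{eq:decay} holds for all $c$ and $(N_i+d)/N_i\to1$, it also holds with $N_i^*$ in place of $N_i$. The conditions (T1)--(T3) involve finitely many vectors and exponents, so $n_k=N_i^*$ satisfies them for large $i$. By (T3) with $i=0$ the series $x=\sum_{k\ge1}n_kT^{-n_k}y_k$ converges absolutely, and
\begin{equation}\label{eq:blocks}
\frac{T^nx}{n}=\sum_{j\ge1}\frac{n_j}{n}\,T^{n-n_j}y_j\qquad(n\ge1).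
\end{equation}

\emph{Step 3: proof of \textup{(i)}.} At time $n=n_k$ the term $j=k$ of \eqref{eq:blocks} is $y_k$. The earlier terms are bounded by (T2) and the later ones by (T3), applied to $y_j$ with $i=k$:
\[
\Big\|\frac{T^{n_k}x}{n_k}-y_k\Big\|\le\sum_{j<k}2^{-k-j}+\sum_{j>k}2^{-j}\le2^{1-k}.
\]
By (D2), $x\in\mathcal U(T)$.

\emph{Step 4: proof of \textup{(ii)}.} Conditions (T2) and (T3) control the other blocks only at the times $n_k$; at an arbitrary time we have no norm estimate for them. We use supports instead: the blocks are so far apart that only one of them is near the origin.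

Let $g=\deg p$ and suppose $v\in V$ is the limit of $v_i=(\lambda T)^{\tau_i}p(T)x/\tau_i$, $\tau_i\to\infty$. Since $0\notin A$, we have $0\notin V$, so $v\ne0$. By \eqref{eq:blocks}, $v_i=\sum_jz_{i,j}$, where
\[
z_{i,j}=\lambda^{\tau_i}\frac{n_j}{\tau_i}\,p(T)T^{\tau_i-n_j}y_j,\qquad\operatorname{supp}z_{i,j}\subset\{b\in\mathbb Z:|b-(n_j-\tau_i)|\le s_j+g\}.
\]
Fix $a\in\mathbb Z$ such that the $a$th coordinate of $v$ is nonzero. For large $i$ the $a$th coordinate of $v_i$ is nonzero, so there is an index $j_i$ with $a\in\operatorname{supp}z_{i,j_i}$, and then $|\tau_i-n_{j_i}|\le s_{j_i}+g+|a|$. As $\tau_i\to\infty$, this forces $j_i\to\infty$. Take $i$ so large that $g+|a|\le s_{j_i}$, and write $j=j_i$ and $m_i=\tau_i-n_j$, so that $|m_i|\le2s_j$.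

Every $b\in\operatorname{supp}z_{i,j}$ satisfies $|b|\le|m_i|+s_j+g\le4s_j$. Let $j'\ne j$, $l=\max(j,j')$ and $b\in\operatorname{supp}z_{i,j'}$. By (T1), $|n_{j'}-n_j|\ge n_l-n_{l-1}>8s_l$, and $s_l=\max(s_j,s_{j'})$, so
\[
|b|\ge|n_{j'}-n_j|-|m_i|-s_{j'}-g>8s_l-3s_j-s_{j'}\ge4s_j .
\]
Let $P_t$ be the coordinate projection onto $[-t,t]$ and $t_i=4s_{j_i}$. We have shown $P_{t_i}v_i=z_{i,j_i}$, and $t_i\to\infty$, so
\[
\|z_{i,j_i}-v\|\le\|P_{t_i}(v_i-v)\|+\|(I-P_{t_i})v\|\to0 .
\]
By (T1), $|m_i|/n_{j_i}\le2s_{j_i}/n_{j_i}<1/(4j_i)\to0$, so $\tau_i/n_{j_i}\to1$ and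
\[
p(T)\big(\lambda^{n_{j_i}+m_i}T^{m_i}y_{j_i}\big)=\frac{\tau_i}{n_{j_i}}\,z_{i,j_i}\to v .
\]
Since $V$ is open, $\lambda^{n_{j_i}+m_i}T^{m_i}y_{j_i}\in p(T)^{-1}(V)\subset A$ for large $i$. This contradicts the safety of $n_{j_i}$ for $y_{j_i}$. The last assertion of (ii) follows from \eqref{eq:omega}.
\end{proof}

Condition (C) entered only through (T2) and (T3), that is, in the convergence of the series and in (i); the wandering property entered through the safe times and through $0\notin A$.

\section{The Hilbert space example and the classification of shifts}\label{sec:hilbert}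

\begin{proof}[Proof of Theorem~\ref{thm:hilbert}]
The shift \eqref{eq:shift} satisfies (C), and $A=B(e_0,1/4)$ is strongly wandering by Lemma~\ref{lem:ball}. Proposition~\ref{prop:main} with $p=1$ and $V=A$ gives, for each $\nu\in\mathbb T\setminus\{1\}$, a vector $x_\nu\in\mathcal U(T)\setminus\mathcal U(\nu T)$. With $\nu=\lambda$ this is the first non-inclusion. By \eqref{eq:similar}, $D_\lambda x_{\bar\lambda}$ lies in $D_\lambda\,\mathcal U(T)=\mathcal U(\lambda T)$ and not in $D_\lambda\,\mathcal U(\bar\lambda T)=\mathcal U(T)$; this is the second. Finally $\mathcal U(\lambda T)=D_\lambda\,\mathcal U(T)\ne\emptyset$ for all $\lambda\in\mathbb T$, so each $\lambda T$ is Ces\`aro hypercyclic by Lemma~\ref{lem:cesaro}.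
\end{proof}

For a general shift we must derive the two hypotheses of Proposition~\ref{prop:main}: condition (C) from Ces\`aro hypercyclicity, and a wandering ball from the failure of hypercyclicity. For the latter we use the Hypercyclicity Criterion (Kitai; Gethner--Shapiro) in the following form: if $T$ is an invertible operator on a separable Banach space, $Y$ is a dense subset and $n_1<n_2<\cdots$ are integers with $T^{n_k}y\to0$ and $T^{-n_k}y\to0$ for all $y\in Y$, then $T$ is hypercyclic.

\begin{lemma}\label{lem:C}
Let $T$ be an invertible bilateral shift with $\mathcal U(T)\neq\emptyset$. Then $\mathcal U(T)$ is dense in $X$ and $T$ satisfies \textup{(C)}.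
\end{lemma}

\begin{proof}
If $x\in\mathcal U(T)$, then $T^mx/m\in\mathcal U(T)$ for all $m\ge1$, by (D3) applied to the invertible operator $T^m/m$; these vectors are dense. Given $k\ge2$, pick $x\in\mathcal U(T)\cap B(e_0,1/k)$ and, by (D1), $N_k\ge k$ with $T^{N_k}x/N_k\in B(e_0,1/k)$. Lemma~\ref{lem:two} with $c=1/N_k$ gives $W_{N_k}/N_k>k-1$ and $L_{N_k}/N_k<1/(k-1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:shifts}]
By Lemma~\ref{lem:cesaro} and \eqref{eq:similar}, $\mathcal U(\lambda T)=D_\lambda\,\mathcal U(T)\ne\emptyset$, so every $\lambda T$ is Ces\`aro hypercyclic. The implication (a)$\Rightarrow$(b) is Theorem~\ref{thm:hyp}, and (b)$\Rightarrow$(c) holds with $\lambda=-1$. Assume that $T$ is not hypercyclic; we show that (c) fails.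

We claim that the hypothesis of Lemma~\ref{lem:ball} holds for $r=1/k$ with some integer $k\ge4$. If not, then for each $k\ge4$ there is $n_k\ge1$ with $W_{n_k}>k-1$ and $L_{n_k}<1/(k-1)$. A fixed $n$ can equal $n_k$ only for $k<W_n+1$, so $n_k\to\infty$, and we pass to an increasing subsequence. Then $T^{n_k}e_0\to0$ and $T^{-n_k}e_0\to0$; applying the bounded operators $T^{-j}$ we get the same for each $e_j$, hence for all finitely supported vectors. The Hypercyclicity Criterion makes $T$ hypercyclic, a contradiction.

So some ball $A=B(e_0,r)$ is strongly wandering, and (C) holds by Lemma~\ref{lem:C}. For every $\lambda\ne1$, Proposition~\ref{prop:main} with $p=1$ and $V=A$ gives $x\in\mathcal U(T)\setminus\mathcal U(\lambda T)$.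
\end{proof}

\begin{remark}
For a countable base $(U_j)$ of nonempty open subsets of $X$ we have $\mathcal U(T)=\bigcap_j\bigcup_n(T^n/n)^{-1}(U_j)$, a $G_\delta$ set. By Lemma~\ref{lem:C} and \eqref{eq:similar}, the sets $\mathcal U(T)$ and $\mathcal U(\lambda T)$ in Theorem~\ref{thm:hilbert} are dense $G_\delta$ sets, so they differ only on a meager set. The vectors that separate them have to be constructed; a generic vector is universal for both operators.
\end{remark}

\section{A normed space on which $\lambda T$ is not Ces\`aro hypercyclic}\label{sec:normed}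

In this section $T$ is the shift \eqref{eq:shift}. On $\ell^2(\mathbb Z)$ the operator $\lambda T$ has universal vectors, so we pass to a subspace that contains none: the smallest $T$-invariant subspace $X_0$ containing a vector $x\in\mathcal U(T)$. We need $p(T)x\in\mathcal U(T)$ and $p(T)x\notin\mathcal U(\lambda T)$ for every polynomial $p\ne0$.

\begin{lemma}\label{lem:facts}
\begin{itemize}
\item[(a)] For every polynomial $q\ne0$, the operator $q(T)$ is injective and has dense range.
\item[(b)] $\|T^{-n}\|\le1$ for $n\ge0$, and $T^{-n}u\to0$ for every $u\in X$.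
\end{itemize}
\end{lemma}

\begin{proof}
(a) The range of $q(T)$ is dense if and only if $q(T)^*=\bar q(T^*)$ is injective, where $\bar q$ has the conjugate coefficients. In the real case, $T$ and $T^*$ extend by the same formulas to complex $\ell^2(\mathbb Z)$, and injectivity there implies injectivity on real vectors. Factoring over $\mathbb C$, it suffices to show that $T$ and $T^*$ have no eigenvalue $c\in\mathbb C$; both are invertible, so $c\ne0$. If $Tu=cu$, then $w_ju_j=cu_{j-1}$ for all $j$, so $u_n=c^nu_0/(n+1)^2$ and $u_{-n}=c^{-n}u_0$ for $n\ge1$. If $u_0\ne0$, square summability requires $|c|\le1$ and $|c|>1$. If $T^*f=cf$, then $w_jf_{j-1}=cf_j$, so $f_n=(n+1)^2c^{-n}f_0$ and $f_{-n}=c^nf_0$. If $f_0\ne0$, square summability requires $|c|>1$ and $|c|<1$. Hence $u=0$ and $f=0$.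

(b) We have $T^{-1}e_{j-1}=w_j^{-1}e_j$ with $w_j\ge1$, so $T^{-1}$ is a contraction. Also $T^{-n}e_0=(n+1)^{-2}e_n\to0$, hence $T^{-n}e_j\to0$ for each $j$, and the uniform bound extends this to all $u$.
\end{proof}

By (D3), dense range gives $p(T)x\in\mathcal U(T)$; without it the weighted orbit of $p(T)x$, which lies in the range of $p(T)$, could not be dense. The other requirement is harder. By Proposition~\ref{prop:main} it suffices to find one strongly wandering set $A$ that contains $p(T)^{-1}(V_p)$, for a nonempty open set $V_p$, for every $p\ne0$. A ball cannot do this, because $p(T)$ need not be bounded below. For $p(z)=z-1$ the unit vectors $u_N=N^{-1/2}(e_{-1}+\dots+e_{-N})$ satisfy $\|(T-I)u_N\|=\sqrt{2/N}$, so the preimage of a nonempty open set under $T-I$ is unbounded.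

A single polynomial is still harmless. Take $p(z)=z-1$, $b=p(T)e_0=e_{-1}-e_0$ and $V=B(b,1/3)$. If $u$ and $\theta T^mu$ lie in $p(T)^{-1}(V)$, then $\xi=p(T)u$ and $\theta T^m\xi$ lie in $V$, and we may assume $m\ge0$. For $m\ge1$ the coordinate of $\theta T^m\xi$ at $-1-m$ is $\theta\xi_{-1}$, of modulus greater than $2/3$, while vectors in $V$ have that coordinate below $1/3$. For $m=0$ we get $|\theta-1|\,|\xi_{-1}|<2/3$, so $|\theta-1|<1$. Thus the unbounded set $p(T)^{-1}(V)$ is strongly wandering.

The difficulty is the interaction of two polynomials. Since $\mathcal U(\lambda T)$ is invariant under nonzero scalar multiples, we may normalize. For $l\ge0$ let $\mathcal P_l$ be the set of polynomials $p=\sum_{j=0}^lp_jz^j$ with $\sum|p_j|^2=1$; it is compact in the coefficients, and $p\mapsto p(T)$ is norm continuous on it. Put $\mathcal P=\bigcup_l\mathcal P_l$ and, for $p\in\mathcal P_l$,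
\[
b_p=p(T)e_0=\sum_{j=0}^lp_je_{-j},\qquad\|b_p\|=1 .
\]
We take for $V_p$ a small ball about $b_p$, so that all the sets $p(T)^{-1}(V_p)$ are neighborhoods of the same point $e_0$. Suppose $p(T)u=b_p+\delta$ and $q(T)\theta T^mu=b_q+\delta'$. We cannot solve for $u$, but we can eliminate it: apply $q(T)\theta T^m$ to the first equation and $p(T)$ to the second, and use $p(T)b_q=p(T)q(T)e_0=q(T)b_p$. This gives
\begin{equation}\label{eq:cross}
q(T)\big(\theta T^m(b_p+\delta)-b_p\big)=p(T)\delta' .
\end{equation}
To reach a contradiction for $(\theta,m)\in\Gamma$ we need a lower bound for the left side, although $q(T)$ is not bounded below. The substitute is weak compactness: an injective operator is bounded away from $0$ on a weakly compact set that does not contain $0$. The bound depends on $q$, so the radius allowed for $\delta'$ must be chosen after it. This dictates an ordering: the radius depends on the degree, the polynomial of larger degree plays the role of $q$, and compactness of $\mathcal P_l$ makes the number of conditions at each stage finite.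

\begin{lemma}\label{lem:radii}
There are numbers $r_0,r_1,\dots>0$ such that for all $l\le l'$, $p\in\mathcal P_l$, $q\in\mathcal P_{l'}$, $\|\delta\|\le r_l$ and $(\theta,m)\in\Gamma$,
\[
\big\|q(T)\big(\theta T^m(b_p+\delta)-b_p\big)\big\|>r_{l'}\|p(T)\| .
\]
\end{lemma}

\begin{proof}
\emph{Step 1: the case $q=1$, $\delta=0$.} We show
\[
\sigma_l:=\inf\{\|\theta T^mb_p-b_p\|:p\in\mathcal P_l,\ (\theta,m)\in\Gamma\}>0 .
\]
For $m=0$ the norm is $|\theta-1|\ge1$. For $|m|>l$ the supports of $T^mb_p$ and $b_p$ are disjoint, so the norm is at least $1$. For each of the finitely many $m$ with $1\le|m|\le l$, the norm is a continuous function of $(p,\theta)$ on the compact set $\mathcal P_l\times\mathbb T$, and it does not vanish, because the nonempty finite set $\operatorname{supp}b_p$ differs from its translate $\operatorname{supp}T^mb_p$. Put $\rho_l=\frac12\min(\sigma_l,1)$.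

\emph{Step 2: the lower bound.} For all $l,l'$ we show
\[
\kappa_{l,l'}:=\inf\big\|q(T)\big(\theta T^m(b_p+\delta)-b_p\big)\big\|>0,
\]
where the infimum is over $p\in\mathcal P_l$, $q\in\mathcal P_{l'}$, $\|\delta\|\le\rho_l$ and $(\theta,m)\in\Gamma$. Suppose the norm tends to $0$ along $(p_i,q_i,\delta_i,\theta_i,m_i)$. Closed balls of a Hilbert space are weakly sequentially compact, so after passing to a subsequence, $p_i\to p\in\mathcal P_l$, $q_i\to q\in\mathcal P_{l'}$, $\theta_i\to\theta$, $\delta_i\to\delta$ weakly with $\|\delta\|\le\rho_l$, and $(m_i)$ is constant or tends to $+\infty$ or to $-\infty$. Write $b_i=b_{p_i}$ and $b=b_p$; then $b_i\to b$ in norm. Since $q_i(T)\to q(T)$ in operator norm and $q(T)$ is weakly continuous and injective (Lemma~\ref{lem:facts}(a)), we have the rule: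
\begin{equation}\label{eq:rule}
\xi_i\to\xi\text{ weakly and }\|q_i(T)\xi_i\|\to0\quad\Longrightarrow\quad\xi=0 .
\end{equation}
By Lemma~\ref{lem:facts}(b), $\|T^{-k_i}b_i\|\le\|T^{-k_i}b\|+\|b_i-b\|\to0$ whenever $k_i\to+\infty$.

\emph{Case $m_i=m$.} If $m=0$, then $|\theta-1|=\lim|\theta_i-1|\ge1$; so $(\theta,m)\in\Gamma$, and also $(\bar\theta,-m)\in\Gamma$. The rule gives $\theta T^m(b+\delta)=b$, that is, $\delta=\bar\theta T^{-m}b-b$, and $\|\delta\|\ge\sigma_l>\rho_l$, a contradiction.

\emph{Case $m_i\to+\infty$.} The vectors $T^{m_i}(b_i+\delta_i)$ may be unbounded, so we first apply the contractions $T^{-m_i}$, which commute with $q_i(T)$. This gives $\|q_i(T)\xi_i\|\to0$ for $\xi_i=\theta_i(b_i+\delta_i)-T^{-m_i}b_i$, and $\xi_i\to\theta(b+\delta)$ weakly. The rule gives $\delta=-b$, and $\|\delta\|=1>\rho_l$, a contradiction.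

\emph{Case $m_i\to-\infty$.} Now $\theta_iT^{m_i}b_i\to0$ and $\|\theta_iT^{m_i}\delta_i\|\le\rho_l$. Along a subsequence, $\theta_iT^{m_i}(b_i+\delta_i)\to\eta$ weakly with $\|\eta\|\le\rho_l$. The rule gives $\eta=b$, and $\|\eta\|=1>\rho_l$, a contradiction.

\emph{Step 3: the radii.} Let $C_l=\max_{p\in\mathcal P_l}\|p(T)\|$. For each $l'$ choose $0<r_{l'}\le\rho_{l'}$ with $r_{l'}C_l<\kappa_{l,l'}$ for the finitely many $l\le l'$. If $\|\delta\|\le r_l\le\rho_l$, the norm in the statement is at least $\kappa_{l,l'}>r_{l'}\|p(T)\|$.
\end{proof}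

\begin{lemma}\label{lem:A}
For $p\in\mathcal P$ let $V_p=B(b_p,r_{\deg p})$. Then $A=\bigcup_{p\in\mathcal P}p(T)^{-1}(V_p)$ is strongly wandering.
\end{lemma}

\begin{proof}
Let $u\in p(T)^{-1}(V_p)$ and $\theta T^mu\in q(T)^{-1}(V_q)$, with $l=\deg p$ and $l'=\deg q$. Exchanging the two vectors replaces $(\theta,m)$ by $(\bar\theta,-m)$, which preserves $\Gamma$, so we may assume $l\le l'$. Then \eqref{eq:cross} holds with $\|\delta\|<r_l$ and $\|\delta'\|<r_{l'}$, so its left side has norm at most $r_{l'}\|p(T)\|$. By Lemma~\ref{lem:radii}, $(\theta,m)\notin\Gamma$.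
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:normed}]
Take $x$ from Proposition~\ref{prop:main} for the set $A$ of Lemma~\ref{lem:A} and the given $\lambda$. The subspace $X_0$ is $T$-invariant and contains the weighted orbit of $x$, so it is dense in $X$; it is infinite-dimensional because finite-dimensional subspaces are closed. A subset of $X_0$ is dense in $X_0$ if and only if it is dense in $X$, so $\mathcal U(T_0)=\mathcal U(T)\cap X_0$ and $\mathcal U(\lambda T_0)=\mathcal U(\lambda T)\cap X_0$.

The vector $0$ belongs to neither set. Every nonzero vector of $X_0$ has the form $c\,p(T)x$ with $c\ne0$ and $p\in\mathcal P$. It lies in $\mathcal U(T)$ by Lemma~\ref{lem:facts}(a) and (D3). It does not lie in $\mathcal U(\lambda T)$, because $p(T)x$ does not, by Proposition~\ref{prop:main}(ii) with $V=V_p$. This proves the two equalities. Lemma~\ref{lem:cesaro}, applied in the normed space $X_0$, shows that $T_0$ is Ces\`aro hypercyclic and $\lambda T_0$ is not.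
\end{proof}

The space $X_0$ is spanned by the countably many vectors $T^nx$, so it is a countable union of finite-dimensional, hence closed and nowhere dense, subspaces; by the Baire category theorem it is not complete. Its completion is $\ell^2(\mathbb Z)$, where $\lambda T$ is Ces\`aro hypercyclic, so this example says nothing about complete spaces.

\begin{thebibliography}{9}

\bibitem{Ansari} Ansari, \emph{J. Funct. Anal.} 128 (1995).

\bibitem{LM} Le\'on-Saavedra and M\"uller, \emph{Integral Equations Operator Theory} 50 (2004).

\bibitem{problem} \emph{Somewhere dense Ces\`aro orbits and rotations of Ces\`aro hypercyclic operators}, \texttt{https://www.impan.pl/download/pdf/sm175-3-4}.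

\end{thebibliography}
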